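\title{Minimal tense extensions of transitive modal logics are conservative}

\begin{abstract}
Every normal modal logic $L$ has a minimal tense extension $L_+$, obtained by adding a converse modality. We prove that $L_+$ is conservative over $L$ whenever $L$ contains $\mathbf{K4}$. Hence the map $L\mapsto L_+$ is injective on the lattice of normal extensions of $\mathbf{K4}$. The proof interprets the finitely many past-tense formulas that matter in a derivation by modally definable over-approximations closed under successors, and then adds the missing predecessors. The same argument embeds every $\mathbf{K4}$-algebra $A$ into the reduct of a tense algebra that satisfies the equations of $A$, and it extends to polymodal logics with a strongest transitive box. A bimodal example shows that the converse of a weaker box can fail to be conservative.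
\end{abstract}

\section{Introduction}\label{sec:intro}

A modal formula, evaluated at a point of a relational structure, looks only forward along the relation. A tense formula may also look backward. This paper is about whether the ability to look backward proves new facts about looking forward.

\emph{Modal formulas} are built from propositional variables by the Boolean connectives (including $\top$ and $\bot$) and a unary operator $\Box$, with dual $\Diamond=\neg\Box\neg$. A \emph{normal modal logic} is a set of modal formulas that contains all tautologies and the $\mathbf K$-axiom $\Box(p\to q)\to(\Box p\to\Box q)$, and is closed under modus ponens, uniform substitution and necessitation (from $\psi$ infer $\Box\psi$). The least one is $\mathbf K$, and $\mathbf{K4}=\mathbf K\oplus(\Box p\to\Box\Box p)$ is the least one containing the transitivity axiom. \emph{Tense formulas} have two operators, $G$ (future) and $H$ (past), with duals $F=\neg G\neg$ and $P=\neg H\neg$. A \emph{normal tense logic} contains all tautologies, the $\mathbf K$-axioms for $G$ and for $H$ and the converse axioms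
\[
p\to GPp,\qquad p\to HFp,
\]
and is closed under modus ponens, uniform substitution and necessitation for $G$ and for $H$. The least one is $\mathbf K_t$. We write $\mathbf{NExt}(L_0)$ for the lattice of normal logics, in the language of $L_0$, that contain $L_0$. We identify $\Box$ with $G$ and $\Diamond$ with $F$, so that modal formulas are the tense formulas without past operators.

A \emph{Kripke model} $\mathcal M=(W,R,V)$ consists of a set $W$ of points, a binary relation $R$ on $W$ and a valuation $V$ assigning a subset of $W$ to each variable. We put $R(x)=\{y: xRy\}$ and call its members the \emph{successors} of $x$; if $xRy$, then $x$ is a \emph{predecessor} of $y$. The formula $G\alpha$ is true at $w$ if $\alpha$ is true at all successors of $w$, and $H\alpha$ is true at $w$ if $\alpha$ is true at all predecessors of $w$; so $P\alpha$ is true at $w$ if $\alpha$ is true at some predecessor. A formula is \emph{true throughout} $\mathcal M$ if it is true at every point, and it is \emph{valid} on the frame $(W,R)$ if it is true throughout every model on that frame.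

The \emph{minimal tense extension} of $L\in\mathbf{NExt}(\mathbf K)$ is $L_+=\mathbf K_t\oplus L$, the least normal tense logic containing $L$. The map $(\cdot)_+:\mathbf{NExt}(\mathbf K)\to\mathbf{NExt}(\mathbf K_t)$ is monotone, and it is known not to be injective. The problem we treat, taken from \cite{LTL}, is whether its restriction to $\mathbf{NExt}(\mathbf{K4})$ is injective: does $(L_1)_+=(L_2)_+$ imply $L_1=L_2$ for $L_1,L_2\supseteq\mathbf{K4}$? The answer is yes.

\begin{theorem}\label{thm:main}
If $L\in\mathbf{NExt}(\mathbf{K4})$ and $\varphi$ is a modal formula, then $\varphi\in L_+$ if and only if $\varphi\in L$. Hence for $L_1,L_2\in\mathbf{NExt}(\mathbf{K4})$ we have $(L_1)_+\subseteq(L_2)_+$ if and only if $L_1\subseteq L_2$. In particular, the restriction of $(\cdot)_+$ to $\mathbf{NExt}(\mathbf{K4})$ is injective.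
\end{theorem}

The first sentence says that $L_+$ is \emph{conservative} over $L$. It implies the second, because $(\cdot)_+$ is monotone and each $L_i$ is recovered from $(L_i)_+$ as its set of modal formulas. Conservativity is also exactly what the problem asks for. The modal formulas in $L_+$ form a normal modal logic $L^*$ with $L\subseteq L^*\subseteq L_+$, so $(L^*)_+=L_+$, and injectivity on $\mathbf{NExt}(\mathbf{K4})$ forces $L^*=L$. The hypothesis $L\supseteq\mathbf{K4}$ cannot simply be dropped: if $L_+$ were conservative over $L$ for every $L\in\mathbf{NExt}(\mathbf K)$, then $(\cdot)_+$ would be injective on $\mathbf{NExt}(\mathbf K)$.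

One case needs no transitivity and no work. Suppose that $L$ is \emph{Kripke complete}: every modal $\varphi\notin L$ fails to be valid on some frame that validates $L$. The tense formulas valid on such a frame form a normal tense logic containing $L$, hence containing $L_+$; so $\varphi\notin L_+$. The content of Theorem~\ref{thm:main} is that no completeness assumption is needed. An arbitrary $L$ is determined by algebras, in which only some sets of points are available as values of variables, and the set of points that have a predecessor in an available set need not be available (Example~\ref{ex:omega}). A substitution instance of an axiom of $L$ by a past-tense formula then makes a demand that the algebra was never asked to meet. It is not evident in advance that transitivity helps: Proposition~\ref{prop:bimodal} gives a logic with two transitive modalities in which such demands produce a new theorem.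

Section~\ref{sec:prelim} recalls the tools. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to the construction of one Kripke model for finitely many substitution instances. Section~\ref{sec:one} shows the idea of the construction when a single formula $P\sigma$ is present, and Sections~\ref{sec:labels} and~\ref{sec:pred} carry it out in general. Sections~\ref{sec:cons} and~\ref{sec:poly} contain consequences and extensions that are not needed for Theorem~\ref{thm:main}.

\section{Derivations, algebras and types}\label{sec:prelim}

\subsection*{Derivations}
For a modal formula $\lambda(p_1,\dots,p_r)$ and tense formulas $\vec\tau=(\tau_1,\dots,\tau_r)$, let $\lambda(\vec\tau)$ be the result of substituting $\tau_j$ for $p_j$. The logic $L_+$ is the set of formulas derivable by modus ponens and the two necessitation rules from substitution instances, by tense formulas, of tautologies, of the axioms of $\mathbf K_t$ and of members of $L$. Indeed, this set is contained in every normal tense logic containing $L$, and it is closed under substitution because a substitution applied to every line of a derivation gives a derivation. Instances of tautologies and of the axioms of $\mathbf K_t$ are true throughout every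 Kripke model, and the three rules preserve truth throughout a given model.

\subsection*{Algebras}
A \emph{modal algebra} is a Boolean algebra $A$ with an operation $\Box$ satisfying $\Box1=1$ and $\Box(a\wedge b)=\Box a\wedge\Box b$; equivalently, $\Diamond=\neg\Box\neg$ preserves finite joins, including the empty one. Both operations are monotone. A \emph{valuation} $v$ maps variables to elements of $A$ and extends to modal formulas; $\lambda$ is \emph{valid} in $A$ if $v(\lambda)=1$ for all $v$. The formulas valid in $A$ form a normal modal logic. A \emph{$\mathbf{K4}$-algebra} is a modal algebra with $\Box a\le\Box\Box a$ for all $a$; equivalently, $\Diamond\Diamond a\le\Diamond a$ for all $a$.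

Let $T$ be a set of modal formulas that contains a normal logic $L$ and is closed under modus ponens and necessitation. The \emph{Lindenbaum algebra} of $T$ consists of the classes $[\psi]$ of formulas modulo the relation $\psi\leftrightarrow\psi'\in T$, with $\Box[\psi]=[\Box\psi]$. Here $[\psi]=1$ if and only if $\psi\in T$, and the valuation $p\mapsto[p]$ gives $\psi$ the value $[\psi]$. Members of $L$ are valid in this algebra: the value of $\lambda\in L$ under any valuation is the class of a substitution instance of $\lambda$, which lies in $L$.

A \emph{tense algebra} is a Boolean algebra $B$ with two operations $G,H$, each making $B$ a modal algebra, such that $a\le GPa$ and $a\le HFa$. Its \emph{$G$-reduct} is the modal algebra $(B,G)$. The tense formulas valid in $B$ form a normal tense logic.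

\begin{lemma}\label{lem:adj}
In a tense algebra, $Fa\le b$ if and only if $a\le Hb$, and $Pa\le b$ if and only if $a\le Gb$.
\end{lemma}

\begin{proof}
If $Fa\le b$, then $a\le HFa\le Hb$. Taking complements in $\neg b\le GP\neg b$ gives $FHb\le b$, so $a\le Hb$ implies $Fa\le FHb\le b$. The second equivalence follows by exchanging $G$ with $H$ and $F$ with $P$.
\end{proof}

Thus $Pa$ is the least $b$ with $a\le\Box b$. In a modal algebra such a least element need not exist.

\begin{example}\label{ex:omega}
Let $A_\omega$ be the powerset of $\omega+1=\{0,1,2,\dots\}\cup\{\omega\}$, where $\omega$ also denotes the set $\{0,1,2,\dots\}$, with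
\[
\Diamond a=\{\omega\}\ \text{ if $a\cap\omega$ is infinite},\qquad \Diamond a=\emptyset\ \text{ otherwise}.
\]
This operation preserves finite joins, since a union of two sets is infinite exactly when one of them is, and $\Diamond\Diamond a=\emptyset$, since $\Diamond a$ is finite. So $A_\omega$ is a $\mathbf{K4}$-algebra. The set $\Box b$ contains every $n<\omega$, and it contains the point $\omega$ exactly when $\omega\setminus b$ is finite. The elements $b$ with $1\le\Box b$ are therefore those with $\omega\setminus b$ finite, and there is no least one. By Lemma~\ref{lem:adj}, $A_\omega$ is not the $G$-reduct of a tense algebra: no element can serve as $P\top$.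
\end{example}

The \emph{dual model} of a modal algebra $A$ with a valuation $v$ has as points the ultrafilters of $A$, with $xR_0y$ if $\{a:\Box a\in x\}\subseteq y$, and with $p$ true at $x$ if $v(p)\in x$. The frame does not depend on $v$. The following is the J\'onsson--Tarski representation.

\begin{lemma}\label{lem:dual}
In the dual model, a modal formula $\psi$ is true at $x$ if and only if $v(\psi)\in x$. Consequently $v(\psi)\ne0$ if and only if $\psi$ is true at some point, and $v(\psi)\le v(\psi')$ if and only if $\psi\to\psi'$ is true throughout.
\end{lemma}

\begin{proof}
We use induction on $\psi$; Boolean steps hold because $x$ is an ultrafilter. Let $a=v(\psi)$. If $\Box a\in x$, every successor of $x$ contains $a$. If $\Box a\notin x$, then $\{b:\Box b\in x\}$ is a filter omitting $a$, so it extends to an ultrafilter omitting $a$, which is a successor of $x$. The consequences hold because every nonzero element lies in an ultrafilter.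
\end{proof}

\subsection*{Closed sets}
A set $U$ of points of a model is \emph{closed} if it contains all successors of its members. A modal formula evaluated in $U$ never looks outside $U$.

\begin{lemma}\label{lem:closed}
Let $U$ be a closed set of points of a model $\mathcal M$.
\begin{enumerate}
\item[(a)] A modal formula is true at $w\in U$ in $\mathcal M$ if and only if it is true at $w$ in the restriction of $\mathcal M$ to $U$.
\item[(b)] Let $\psi_1,\dots,\psi_r$ be modal formulas such that the variable $q_l$ and $\psi_l$ are true at the same points of $U$, for each $l$. Then every modal formula $\chi$ is true at the same points of $U$ as the result of substituting $\psi_l$ for $q_l$ in $\chi$.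
\end{enumerate}
\end{lemma}

\begin{proof}
Both parts are proved by induction on the formula, for all points of $U$ at once. In the step for $\Box$, the successors of a point of $U$ lie in $U$, where the induction hypothesis applies.
\end{proof}

\subsection*{Types}
The \emph{depth} of a modal formula is the nesting depth of $\Box$ in it. Fix a finite set $Y$ of variables. For points $w,w'$ of Kripke models, possibly different ones, let $w\equiv^Y_0w'$ if they agree on the variables in $Y$, and let $w\equiv^Y_{k+1}w'$ if they agree on $Y$, every successor of $w$ is $\equiv^Y_k$ to some successor of $w'$, and every successor of $w'$ is $\equiv^Y_k$ to some successor of $w$. Let $\mathrm{Ch}_0(Y)$ be the set of state descriptions over $Y$, that is, conjunctions containing exactly one of $p,\neg p$ for each $p\in Y$. Let $\mathrm{Ch}_{k+1}(Y)$ consist of one formula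
\[
\tau\wedge\bigwedge_{\chi\in S}\Diamond\chi\wedge\Box\bigvee S
\]
for each $\tau\in\mathrm{Ch}_0(Y)$ and $S\subseteq\mathrm{Ch}_k(Y)$, where $\bigwedge\emptyset=\top$ and $\bigvee\emptyset=\bot$.

\begin{lemma}\label{lem:types}
For every $k\ge0$:
\begin{enumerate}
\item[(a)] if $w\equiv^Y_kw'$, then $w$ and $w'$ satisfy the same modal formulas over $Y$ of depth at most $k$;
\item[(b)] $\mathrm{Ch}_k(Y)$ is finite, its members have depth at most $k$, every point satisfies exactly one member, called its \emph{$k$-type over $Y$}, and $w\equiv^Y_kw'$ if and only if $w$ and $w'$ have the same $k$-type; in particular $\equiv^Y_k$ is an equivalence relation;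
\item[(c)] $w\equiv^Y_{k+1}w'$ implies $w\equiv^Y_kw'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We use induction on $k$ and, for fixed $k$, on the formula. Variables and Boolean steps need no argument. Let $\psi$ have depth at most $k-1$ and let $w\models\Box\psi$. A successor $z'$ of $w'$ is $\equiv^Y_{k-1}$ to a successor of $w$, which satisfies $\psi$; so $z'\models\psi$, and $w'\models\Box\psi$. The converse is symmetric.

(b) The case $k=0$ is the definition of a state description. For $k+1$, let $S_w$ be the set of $k$-types of successors of $w$. Since each successor satisfies exactly one member of $\mathrm{Ch}_k(Y)$, the formula $\bigwedge_{\chi\in S}\Diamond\chi$ is true at $w$ exactly when $S\subseteq S_w$, and $\Box\bigvee S$ exactly when $S_w\subseteq S$. So $w$ satisfies the displayed formula exactly when $\tau$ is its $0$-type and $S=S_w$. By the induction hypothesis, $w\equiv^Y_{k+1}w'$ says that the $0$-types agree and $S_w=S_{w'}$.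

(c) By (a), $w'$ satisfies the $k$-type of $w$; apply (b).
\end{proof}

By Lemma~\ref{lem:closed}(a), the types of a point of a closed set $U$ are the same in $\mathcal M$ and in its restriction to $U$.

\section{Reduction to finitely many instances}\label{sec:reduction}

To show $\varphi\notin L_+$ we do not need a frame for $L$, nor a tense algebra for $L_+$. It is enough to defeat each candidate derivation separately, and a derivation uses only finitely many instances of members of $L$.

\begin{proposition}\label{prop:key}
Let $A$ be a $\mathbf{K4}$-algebra and $v$ a valuation in $A$. Let $\Delta$ be a finite set of formulas $\lambda(\vec\tau)$ with $\lambda$ a modal formula valid in $A$ and $\vec\tau$ tense formulas, let $\Theta$ be a finite set of modal formulas with $v(\theta)=1$ for $\theta\in\Theta$, and let $\varphi$ be a modal formula with $v(\varphi)\ne1$. Then there is a Kripke model $\mathcal M$ in which all formulas in $\Delta\cup\Theta$ are true throughout and $\varphi$ is false at some point.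
\end{proposition}

The set $\Theta$ is used only in Section~\ref{sec:cons}.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:key}]
We have $L\subseteq L_+$ by definition. Let $\varphi\notin L$ be modal, let $A$ be the Lindenbaum algebra of $L$ and let $v(p)=[p]$. Then $A$ is a $\mathbf{K4}$-algebra in which all members of $L$ are valid, and $v(\varphi)\ne1$. Suppose that $\varphi\in L_+$. Let $\Delta$ be the finite set of instances of members of $L$ used in a derivation of $\varphi$, and let $\Theta=\emptyset$. In the model $\mathcal M$ of Proposition~\ref{prop:key}, every line of the derivation is true throughout, including the last line $\varphi$. This contradicts the choice of $\mathcal M$. The remaining statements were derived from the first in Section~\ref{sec:intro}.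
\end{proof}

Proposition~\ref{prop:key} concerns only truth in models, and it is convenient to prove it with $P$ as the primitive past operator. Replacing every $H$ by $\neg P\neg$ does not change the points at which a formula is true, leaves modal formulas unchanged, and turns $\lambda(\vec\tau)$ into a formula of the same form. So in Sections~\ref{sec:one}--\ref{sec:pred}, tense formulas are built from variables by Boolean connectives, $G$ and $P$.

\section{The case of one past formula}\label{sec:one}

Suppose that the only subformula of the form $P\sigma$ in $\Delta$ has $\sigma$ modal. Let $X$ be the finite set of variables in the data, and replace $P\sigma$ everywhere by a fresh variable $q$. Each $\lambda(\vec\tau)\in\Delta$ becomes a modal instance of $\lambda$, and it has value $1$ in $A$ whichever element we assign to $q$. Let $m\ge1$ bound the depths of these instances and of $\sigma$, $\varphi$ and the members of $\Theta$, and let $\mathcal M_0$ be the dual model. It suffices to choose $v(q)$ and to extend $\mathcal M_0$ to a model $\mathcal M$ such that $W_0$ is closed in $\mathcal M$, every point of $\mathcal M$ has the $m$-type over $X\cup\{q\}$ of a point of $\mathcal M_0$, and $q$ is true exactly where $P\sigma$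 is. The last condition makes two demands on $v(q)$.

First, $v(q)$ must be large: all successors of $\sigma$-points satisfy $q$, that is, $v(\sigma)\le\Box v(q)$. Second, $v(q)$ must be small. A point $y\models q$ may have no $\sigma$-predecessor in $\mathcal M_0$, and we must give it one. The new point has to have the $m$-type of an old $\sigma$-point $x$, and we can make it a copy of $x$ with the single extra successor $y$, provided that $y$ looks like a successor that $x$ already has.

The natural candidate is $\gamma$, the disjunction of the $k$-types over $X$ of successors of $\sigma$-points, for a suitable $k$. It is large enough, and every $y\models\gamma$ satisfies $y\equiv^X_ky_0$ for a successor $y_0$ of a $\sigma$-point.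

\begin{example}\label{ex:worked}
Take $A_\omega$ from Example~\ref{ex:omega}, $\sigma=\top$, $X=\{p\}$, $v(p)=\{0\}$ and $m=k=1$. The dual model has the principal ultrafilters, which we denote by $0,1,\dots,\omega$, and the nonprincipal ones. Since $\Box\emptyset=\{0,1,\dots\}$ belongs to every ultrafilter except $\omega$, only $\omega$ has successors; they are the ultrafilters containing all cofinite sets, that is, the nonprincipal ones. The $1$-types over $\{p\}$ are $p\wedge\Box\bot$ at $0$, $\ \neg p\wedge\Diamond\neg p\wedge\Box\neg p$ at $\omega$, and $\neg p\wedge\Box\bot$ at all other points. So $\gamma=\neg p\wedge\Box\bot$, and we put $v(q)=v(\gamma)=\{1,2,\dots\}$. The formula $P\top$ is true only at the nonprincipal points, while $q$ is also true at $1,2,\dots$. For each $n\ge1$ add a point $x'_n$ at which $p$ and $q$ are false, whose successors are the nonprincipal points and $n$. All these successors satisfy $\neg p\wedge q$, so $x'_n\equiv^{\{p,q\}}_1\omega$. Now $q$ and $P\top$ are true at the same points, and no new $1$-type has appeared. The point $0$ had to be left out of $v(q)$: a predecessor of $0$ would satisfy $\Diamond p$, which is true nowhere in $\mathcal M_0$.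
\end{example}

In the example the $q$-points have no successors, and this hides a difficulty. We need $y$ and $y_0$ to be equivalent over $X\cup\{q\}$, not only over $X$, since $q$ occurs in the formulas to be preserved. If $q$ stands for $\gamma$, an $m$-type over $X\cup\{q\}$ unfolds to a formula over $X$ of depth up to $m+k$, while $\gamma$ controls only depth $k$. Increasing $k$ does not close the gap.

Transitivity removes the self-reference. On a transitive frame the truth set of $P\sigma$ is closed: a $\sigma$-predecessor of $w$ is a predecessor of every successor of $w$. So we may ask the same of the approximation, and put $v(q)=v(\gamma\wedge\Box\gamma)$ with $k=m$. Lemma~\ref{lem:C1} will show that this element is still large enough and that the set $U$ of $q$-points is closed. Both $y$ and $y_0$ lie in $U$, and seen from inside $U$ the variable $q$ is the constant $\top$. By Lemma~\ref{lem:closed}(b), $q$ may be replaced by $\top$ in the $m$-type of $y$ over $X\cup\{q\}$, at no cost in depth; hence $y\equiv^X_my_0$ gives $y\equiv^{X\cup\{q\}}_my_0$.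

Without transitivity this plan fails. Take the powerset algebra of the frame $0R1R2$, with no other arrows, and $\sigma=p$ true only at $0$. A closed set containing $1$ contains $2$. A new $p$-predecessor of $2$ would need the type of $0$; but $0\models\Box\Diamond\top$ and $2$ has no successors, so this is impossible once $m\ge2$.

\section{Labels}\label{sec:labels}

Fix the data of Proposition~\ref{prop:key}, and let $X$ be the finite set of variables occurring in $\Delta$, $\Theta$ and $\varphi$. Let $P\sigma_1,\dots,P\sigma_n$ be the distinct subformulas of that form of members of $\Delta$, listed in order of length, so that $j<i$ whenever $P\sigma_j$ is a subformula of $\sigma_i$. Let $q_1,\dots,q_n$ be fresh variables, the \emph{labels}, and put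
\[
X_i=X\cup\{q_1,\dots,q_{i-1}\}\quad(1\le i\le n),\qquad Y=X\cup\{q_1,\dots,q_n\}.
\]
Call a tense formula over $X$ \emph{listed} if all its subformulas of the form $P\sigma$ are in the list. Members of $\Delta$ are listed, and so are subformulas of listed formulas. For listed $\alpha$ define a modal formula $\alpha^\flat$ over $Y$ by letting $\flat$ fix variables, commute with Boolean connectives and $G$, and send $P\sigma_i$ to $q_i$. By the ordering, $\sigma_i^\flat$ is a formula over $X_i$. Since $\lambda$ contains no $P$, we have $\lambda(\vec\tau)^\flat=\lambda(\vec\tau^{\,\flat})$. Let $m\ge1$ bound the depths of all $\sigma_i^\flat$, all $\delta^\flat$ ($\delta\in\Delta$), all $\theta\in\Theta$ and $\varphi$.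

With several labels, the approximations could interfere with each other. We define $q_1,q_2,\dots$ in this order, so the definition of $q_i$ can mention $X_i$ only, whereas the type to be matched is over $Y$. Take $n=2$. At a $q_2$-point, $q_2$ is replaced by $\top$ and $q_1$ is kept as a variable, so depth $m$ over $X_2$ suffices, and $q_2$ is defined by a formula $\beta_2$ over $X_2$ of depth at most $m+1$. At a $q_1$-point, $q_1$ is replaced by $\top$, and $q_2$ is unfolded into $\beta_2$ with $\top$ in place of $q_1$; an $m$-type over $Y$ becomes a formula over $X_1$ of depth at most $m+(m+1)$. So earlier labels are never unfolded, later labels are, and the depth needed for $q_i$ depends only on the depths for later labels. Accordingly, put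
\[
m_i=m+\sum_{j=i+1}^{n}(m_j+1)\qquad(i=n,n-1,\dots,1),
\]
so that $m_n=m$ and $m_i=2m_{i+1}+1$ for $i<n$.

We extend $v$ to the labels by recursion on $i$. Suppose that $v$ is defined on $X_i$. Let
\[
\gamma_i=\bigvee\bigl\{\chi\in\mathrm{Ch}_{m_i}(X_i): v(\sigma_i^\flat\wedge\Diamond\chi)\ne0\bigr\},\qquad
\beta_i=\gamma_i\wedge\Box\gamma_i,\qquad v(q_i)=v(\beta_i).
\]
Then $\beta_i$ is a formula over $X_i$ of depth at most $m_i+1$. Let $\mathcal M_0=(W_0,R_0,V_0)$ be the dual model of $A$ with the extended valuation. By Lemma~\ref{lem:dual}, $q_i$ and $\beta_i$ are true at the same points of $\mathcal M_0$, and the disjuncts of $\gamma_i$ are the $m_i$-types over $X_i$ of successors of $\sigma_i^\flat$-points. With Lemma~\ref{lem:types}(b) this gives, for $y\in W_0$,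
\begin{equation}\label{eq:gamma}
y\models\gamma_i\iff \text{there are }x,y_0\in W_0\text{ with }x\models\sigma_i^\flat,\ xR_0y_0\text{ and }y_0\equiv^{X_i}_{m_i}y.
\end{equation}
The element $v(\gamma_i)$ is a finite substitute for the least $b$ with $v(\sigma_i^\flat)\le\Box b$, which Lemma~\ref{lem:adj} asks for and $A$ may lack. Indeed, if $d$ is a formula over $X_i$ of depth at most $m_i$ with $v(\sigma^\flat_i)\le\Box v(d)$, then in \eqref{eq:gamma} the point $y_0$ satisfies $d$, hence so does $y$, and $v(\gamma_i)\le v(d)$.

The first lemma says that the labels are large enough and closed. It is the only place in the proof where transitivity is used.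

\begin{lemma}\label{lem:C1}
The formulas $\sigma_i^\flat\to\Box q_i$ and $q_i\to\Box q_i$ are true throughout $\mathcal M_0$.
\end{lemma}

\begin{proof}
Write $s=v(\sigma_i^\flat)$, $c=v(\gamma_i)$ and $b=v(q_i)=c\wedge\Box c$. Every successor $y$ of a $\sigma_i^\flat$-point satisfies $\gamma_i$, by \eqref{eq:gamma} with $y_0=y$; so $s\le\Box c$ by Lemma~\ref{lem:dual}. Also $b\le\Box c$. Since $A$ is a $\mathbf{K4}$-algebra,
\[
\Box c=\Box c\wedge\Box\Box c=\Box(c\wedge\Box c)=\Box b .
\]
Hence $s\le\Box b$ and $b\le\Box b$, and Lemma~\ref{lem:dual} applies.
\end{proof}

The second lemma says that the labels are small enough. From now on $\equiv_k$ without superscript means $\equiv^Y_k$.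

\begin{lemma}\label{lem:C2}
If $y\in W_0$ and $y\models q_i$, then there are $x,y_0\in W_0$ with $x\models\sigma_i^\flat$, $xR_0y_0$ and $y_0\equiv_my$.
\end{lemma}

\begin{proof}
Since $y\models q_i$, we have $y\models\beta_i$ and so $y\models\gamma_i$. Take $x,y_0$ as in \eqref{eq:gamma}. Let $U=\{z\in W_0:z\models q_i\}$. By Lemma~\ref{lem:C1}, $U$ is closed and $y_0\in U$. It remains to pass from $y_0\equiv^{X_i}_{m_i}y$ to $y_0\equiv^Y_my$, and for this we express all labels on $U$ by formulas over $X_i$.

Define formulas $\psi_1,\dots,\psi_n$ over $X_i$ by recursion: $\psi_j=q_j$ for $j<i$, $\ \psi_i=\top$, and for $j>i$ let $\psi_j$ be the result of substituting $\psi_l$ for $q_l$ in $\beta_j$, for all $l<j$.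

\emph{Depth.} The formulas $\psi_j$ with $j\le i$ have depth $0$. For $j>i$, the depth of $\psi_j$ is at most $m_j+1$ plus the largest depth of a $\psi_l$ with $l<j$. By induction, $\psi_j$ has depth at most $\sum_{l=i+1}^{j}(m_l+1)$ for $j\ge i$. So every $\psi_j$ has depth at most $m_i-m$.

\emph{Agreement.} We show by induction on $j$ that $q_j$ and $\psi_j$ are true at the same points of $U$. For $j<i$ they are the same formula. For $j=i$ both are true at all points of $U$. For $j>i$, the label $q_j$ agrees with $\beta_j$ on $W_0$, and $\beta_j$ agrees with $\psi_j$ on $U$ by the induction hypothesis and Lemma~\ref{lem:closed}(b).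

Let $\chi$ be the $m$-type of $y$ over $Y$, and let $\chi'$ be the result of substituting $\psi_j$ for $q_j$ in $\chi$, for all $j$. Then $\chi'$ is a formula over $X_i$ of depth at most $m+(m_i-m)=m_i$, and it agrees with $\chi$ on $U$ by Lemma~\ref{lem:closed}(b). Since $y\in U$, we get $y\models\chi'$; by Lemma~\ref{lem:types}(a), $y_0\models\chi'$; since $y_0\in U$, we get $y_0\models\chi$. By Lemma~\ref{lem:types}(b), $y_0\equiv_my$.
\end{proof}

\section{Adding predecessors}\label{sec:pred}

A new point copies the labels of an old point, so it may carry a label and need a predecessor in turn. We therefore iterate. Starting from $\mathcal M_0$, we construct models $\mathcal M_t=(W_t,R_t,V_t)$ for $t=0,1,2,\dots$ such that: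
\begin{enumerate}
\item[(1)] $W_t\subseteq W_{t+1}$, the valuation $V_{t+1}$ agrees with $V_t$ on $W_t$, and $R_{t+1}(w)=R_t(w)$ for $w\in W_t$;
\item[(2)] every $w\in W_t$ is $\equiv_m$ to a point of $\mathcal M_0$;
\item[(3)] if $y\in W_t$ and $y\models q_i$, then some $x'\in W_{t+1}$ has $x'R_{t+1}y$ and $x'\models\sigma_i^\flat$.
\end{enumerate}
By (1), $W_t$ is closed in all later models, so modal formulas and types at points of $W_t$ do not change later (Lemma~\ref{lem:closed}(a)). Condition (2) holds for $t=0$.

Suppose that $\mathcal M_t$ is constructed. Consider a pair $(y,i)$ with $y\in W_t$ and $y\models q_i$. By (2) there is $y_1\in W_0$ with $y_1\equiv_my$; then $y_1\models q_i$, and Lemma~\ref{lem:C2} gives $x,y_0\in W_0$ with $x\models\sigma_i^\flat$, $xR_0y_0$ and $y_0\equiv_my_1\equiv_my$. Add a new point $x'=x'_{y,i}$ that agrees with $x$ on all variables, and put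
\[
R_{t+1}(x')=R_0(x)\cup\{y\}\subseteq W_t .
\]
The model $\mathcal M_{t+1}$ consists of $\mathcal M_t$ and these new points, one for each pair, with successors of old points unchanged. So (1) holds.

We claim that $x'\equiv_mx$; recall that $m\ge1$. The two points agree on $Y$. Every successor of $x$ is a successor of $x'$. A successor of $x'$ is either a successor of $x$ or the point $y$, and $y\equiv_{m-1}y_0\in R_0(x)$ by Lemma~\ref{lem:types}(c). This proves the claim, and (2) holds for $t+1$. Since $\sigma_i^\flat$ has depth at most $m$, we also get $x'\models\sigma_i^\flat$, which is (3).

Let $\mathcal M=(W,R,V)$ be the union of the models $\mathcal M_t$. Each $W_t$ is closed in $\mathcal M$. By (2) and Lemma~\ref{lem:types}(a),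
\begin{equation}\label{eq:transfer}
\text{a modal formula over $Y$ of depth $\le m$ true throughout $\mathcal M_0$ is true throughout $\mathcal M$.}
\end{equation}

\begin{lemma}\label{lem:truth}
For every listed formula $\alpha$ and every $w\in W$, $\ \mathcal M,w\models\alpha$ if and only if $\mathcal M,w\models\alpha^\flat$.
\end{lemma}

\begin{proof}
We use induction on $\alpha$. Since $\flat$ commutes with Boolean connectives and $G$, only the case $\alpha=P\sigma_i$, $\alpha^\flat=q_i$ needs an argument. By the induction hypothesis, $\sigma_i$ and $\sigma_i^\flat$ are true at the same points of $\mathcal M$.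

Let $w\models P\sigma_i$, say $uRw$ and $u\models\sigma_i^\flat$. The formula $\sigma_i^\flat\to\Box q_i$ has depth at most $m$, because $m\ge1$, so it is true at $u$ by Lemma~\ref{lem:C1} and \eqref{eq:transfer}. Hence $u\models\Box q_i$ and $w\models q_i$. Conversely, let $w\models q_i$. By (3), $w$ has a predecessor satisfying $\sigma_i^\flat$, hence $\sigma_i$; so $w\models P\sigma_i$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Let $\delta=\lambda(\vec\tau)\in\Delta$. Then $\delta^\flat=\lambda(\vec\tau^{\,\flat})$ has value $1$ because $\lambda$ is valid in $A$. So $\delta^\flat$ is true throughout $\mathcal M_0$ by Lemma~\ref{lem:dual} and throughout $\mathcal M$ by \eqref{eq:transfer}, and $\delta$ is true throughout $\mathcal M$ by Lemma~\ref{lem:truth}. Each $\theta\in\Theta$ has value $1$ and depth at most $m$, so it is true throughout $\mathcal M$ by Lemma~\ref{lem:dual} and \eqref{eq:transfer}. Finally, $v(\neg\varphi)\ne0$, so $\varphi$ is false at some $x_0\in W_0$ in $\mathcal M_0$, and hence in $\mathcal M$ because $W_0$ is closed.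
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}
Nothing is claimed about the frame of $\mathcal M$, and the construction does not make $R$ transitive: $x'$ sees $y$ but not necessarily the successors of $y$. The instances of $\Box p\to\Box\Box p$ that a derivation uses belong to $\Delta$ and hold in $\mathcal M$ for the same reason as all other members of $\Delta$. Finiteness of $\Delta$ enters through the bound $m$ and through the recursion for $m_i$, which starts from the last label.
\end{remark}

\section{Lattices, algebras and global consequence}\label{sec:cons}

\begin{corollary}\label{cor:lattice}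
The map $(\cdot)_+:\mathbf{NExt}(\mathbf{K4})\to\mathbf{NExt}(\mathbf K_t)$ is an order embedding that preserves all nonempty joins, and $\Lambda\mapsto\Lambda\cap\{\text{modal formulas}\}$ is a left inverse on its image. It does not preserve the empty join. As a map into $\mathbf{NExt}(\mathbf{K4}_+)$ it preserves all joins.
\end{corollary}

\begin{proof}
The order embedding and the left inverse are Theorem~\ref{thm:main}. Let $(L_j)_{j\in J}$ be a nonempty family with join $L$, the least normal modal logic containing all $L_j$, and let $\Lambda$ be the join of the $(L_j)_+$. By monotonicity $\Lambda\subseteq L_+$. The modal formulas in $\Lambda$ form a normal modal logic containing every $L_j$, hence containing $L$; so $L_+\subseteq\Lambda$. The empty join is the least element. The least element $\mathbf{K4}$ goes to $\mathbf{K4}_+$, which is the least element of $\mathbf{NExt}(\mathbf{K4}_+)$ but differs from $\mathbf K_t$, since $Gp\to GGp$ is not valid on non-transitive frames while $\mathbf K_t$ is valid on all frames.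
\end{proof}

Example~\ref{ex:omega} shows that a $\mathbf{K4}$-algebra need not carry a past operator. One can always be added after enlarging the algebra, without losing any equation. A modal algebra is \emph{completely additive} if $\Diamond$ preserves all joins that exist in it. The \emph{variety generated by $A$} is the class of modal algebras satisfying every equation valid in $A$; an equation $s=t$ is valid exactly when the formula $s\leftrightarrow t$ is.

\begin{theorem}\label{thm:alg}
Every $\mathbf{K4}$-algebra $A$ is a subalgebra of the $G$-reduct of a tense algebra $B$ whose $G$-reduct satisfies every equation valid in $A$. In particular, $A$ embeds into a completely additive algebra in the variety generated by $A$.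
\end{theorem}

\begin{proof}
We present $B$ by generators and relations. Take a variable $p_a$ for each $a\in A$, and let $T$ be the closure under modus ponens and both necessitation rules of the set consisting of
\begin{itemize}
\item the theorems of $\mathbf K_t$ over these variables;
\item all $\lambda(\vec\tau)$ with $\lambda$ modal and valid in $A$ and $\vec\tau$ tense formulas over these variables;
\item the \emph{diagram formulas} $p_{\neg a}\leftrightarrow\neg p_a$, $\ p_{a\wedge b}\leftrightarrow p_a\wedge p_b$ and $p_{\Box a}\leftrightarrow Gp_a$.
\end{itemize}
Let $B$ consist of the tense formulas modulo the relation $\alpha\leftrightarrow\alpha'\in T$. By the first item and the rules, $B$ is a tense algebra. By the second item, every $\lambda$ valid in $A$ is valid in the $G$-reduct of $B$. By the third, $e(a)=[p_a]$ is a homomorphism of modal algebras.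

If $e(a)=e(b)$, then $e(a\leftrightarrow b)=1$, that is, $p_{a\leftrightarrow b}\in T$. So $e$ is injective once we show that $p_c\in T$ implies $c=1$. Suppose that $p_c\in T$ and $c\ne1$. Let $\Delta$ and $\Theta$ be the finite sets of formulas $\lambda(\vec\tau)$ and of diagram formulas used in a derivation of $p_c$, let $v(p_a)=a$, and let $\varphi=p_c$. Diagram formulas are modal and have value $1$ under $v$. Proposition~\ref{prop:key} gives a model in which all lines of the derivation are true throughout but $p_c$ is not, a contradiction.

For the last statement, let $a=\bigvee_ja_j$ exist in $B$. Then $Fa$ is an upper bound of the $Fa_j$. If $Fa_j\le b$ for all $j$, then $a_j\le Hb$ for all $j$ by Lemma~\ref{lem:adj}, so $a\le Hb$ and $Fa\le b$. Hence $Fa=\bigvee_jFa_j$.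
\end{proof}

Conservativity also holds for derivations from hypotheses to which necessitation may be applied.

\begin{corollary}\label{cor:global}
Let $L\supseteq\mathbf{K4}$ be a normal modal logic and let $\Gamma\cup\{\delta\}$ be a set of modal formulas. If $\delta$ is derivable from $L_+\cup\Gamma$ by modus ponens and necessitation for $G$ and $H$, then it is derivable from $L\cup\Gamma$ by modus ponens and necessitation for $\Box$.
\end{corollary}

\begin{proof}
Let $T_0$ be the closure of $L\cup\Gamma$ under modus ponens and necessitation for $\Box$, and let $A$ be its Lindenbaum algebra. Members of $L$ are valid in $A$, so $A$ is a $\mathbf{K4}$-algebra. Take $B$ and the embedding $e:A\to B$ from Theorem~\ref{thm:alg}. The tense formulas valid in $B$ form a normal tense logic containing $L$, so $B$ validates $L_+$. Under the valuation $p\mapsto e([p])$ each modal $\psi$ has value $e([\psi])$; in particular members of $\Gamma$ have value $1$. The rules preserve value $1$, so $e([\delta])=1$. Hence $[\delta]=1$ and $\delta\in T_0$.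
\end{proof}

\section{Several modalities}\label{sec:poly}

A normal logic with modalities $\Box_i$ contains the $\mathbf K$-axiom and is closed under necessitation for each $\Box_i$. To \emph{add a converse} of $\Box_i$ to such a logic $L$ means to add a modality $H_i$, with dual $P_i=\neg H_i\neg$, its $\mathbf K$-axiom and necessitation rule, and the axioms $p\to\Box_iP_ip$ and $p\to H_i\Diamond_ip$, and to close under all rules and substitution. The result is conservative over $L$ if its $H_i$-free members belong to $L$. The proof of Lemma~\ref{lem:C2} needs the set of points carrying a label to be closed under every relation that formulas can look along. This is guaranteed when we take the converse of a transitive box that implies all others.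

\begin{theorem}\label{thm:poly}
Let $L$ be a normal logic with modalities $\Box_0$ and $\Box_i$ $(i\in I,\ 0\notin I)$ containing $\Box_0p\to\Box_0\Box_0p$ and $\Box_0p\to\Box_ip$ for all $i\in I$. Then adding a converse of $\Box_0$ is conservative over $L$.
\end{theorem}

\begin{proof}
Suppose that an $H_0$-free formula $\varphi\notin L$ has a derivation in the extended logic. Only finitely many modalities occur in it; let $I_0\subseteq I$ be the finite set of their indices other than $0$. Let $A$ be the reduct of the Lindenbaum algebra of $L$ to the operations $\Box_i$ with $i\in\{0\}\cup I_0$, and let $v(p)=[p]$. We repeat Sections~\ref{sec:prelim}--\ref{sec:pred}, with labels indexed by $j$, and list the changes.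

Models have a relation $R^i$ for each $i\in\{0\}\cup I_0$, and $P_0$ is interpreted by $R^0$-predecessors. The dual model has $xR^i_0y$ if $\{a:\Box_ia\in x\}\subseteq y$. Depth counts all boxes, closed means closed under $R^i$-successors for every $i$, the relation $\equiv_{k+1}$ requires the two matching conditions for each $R^i$, and a member of $\mathrm{Ch}_{k+1}(Y)$ has a conjunct $\bigwedge_{\chi\in S_i}\Diamond_i\chi\wedge\Box_i\bigvee S_i$ for each $i$. There are finitely many such formulas because $I_0$ is finite. The proofs of Lemmas~\ref{lem:dual}--\ref{lem:types} apply to each box separately.

Define $\gamma_j$ with $\Diamond_0$ in place of $\Diamond$, and let $\beta_j=\gamma_j\wedge\Box_0\gamma_j$. The proof of Lemma~\ref{lem:C1} gives $v(\sigma_j^\flat)\le\Box_0v(q_j)$ and $v(q_j)\le\Box_0v(q_j)$, and the second hypothesis gives $\Box_0v(q_j)\le\Box_iv(q_j)$. So the set $U$ of $q_j$-points is closed, and Lemma~\ref{lem:C2} holds with $xR^0_0y_0$, by the same proof. A new point $x'$ receives as $R^0$-successors the $R^0_0$-successors of $x$ and the point $y$, and for $i\in I_0$ it receives exactly the $R^i_0$-successors of $x$. In the claim $x'\equiv_mx$, the conditions for $R^0$ are proved as before, and those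 for $R^i$ hold because the two points have the same $R^i$-successors. In Lemma~\ref{lem:truth}, $\flat$ commutes with all $\Box_i$ and the case of $P_0\sigma_j$ is unchanged. We obtain a model in which every line of the derivation is true throughout and $\varphi$ is not, a contradiction.
\end{proof}

For the converse of a weaker box $\Box_1$, a set closed under $R^1$-successors need not be closed under $R^0$-successors, and Lemma~\ref{lem:closed}(b) is not available. The conclusion then fails as well. Recall L\"ob's axiom $\Box(\Box p\to p)\to\Box p$. It implies transitivity: with $r=p\wedge\Box p$, the formula $p\to(\Box r\to r)$ is in $\mathbf K$, so $\Box p\to\Box(\Box r\to r)$ is, L\"ob's axiom gives $\Box p\to\Box r$, and $\Box r\to\Box\Box p$ is in $\mathbf K$.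

\begin{proposition}\label{prop:bimodal}
In Theorem~\ref{thm:poly} the converse of $\Box_0$ cannot in general be replaced by the converse of another $\Box_i$, even if all modalities are transitive. Let $J$ be the normal bimodal logic axiomatized by L\"ob's axiom for $\Box_0$, $\ \Box_1p\to\Box_1\Box_1p$, $\ \Box_0p\to\Box_1p$ and $\Diamond_0p\to\Box_1\Diamond_0p$. Adding a converse of $\Box_0$ is conservative over $J$, but adding a converse of $\Box_1$ is not: it yields $\Box_1\bot\notin J$.
\end{proposition}

\begin{proof}
Since L\"ob's axiom implies transitivity, $J$ satisfies the hypotheses of Theorem~\ref{thm:poly} with $I=\{1\}$, which gives conservativity for $\Box_0$.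

\emph{The formula $\Box_1\bot$ is not in $J$.} On the powerset of $\omega+1$ let $\Diamond_1$ be the operation $\Diamond$ of Example~\ref{ex:omega}, and let $\Diamond_0a=\{\alpha:\beta<\alpha\text{ for some }\beta\in a\}$, which preserves finite joins, including the empty one. We check the four axioms.
\begin{itemize}
\item L\"ob's axiom for $\Box_0$, in dual form, is $\Diamond_0a\subseteq\Diamond_0(a\setminus\Diamond_0a)$. If $\alpha\in\Diamond_0a$, then the least element of $a$ is below $\alpha$ and is not in $\Diamond_0a$.
\item Transitivity of $\Box_1$ was checked in Example~\ref{ex:omega}.
\item The axiom $\Box_0p\to\Box_1p$, in dual form, is $\Diamond_1a\subseteq\Diamond_0a$. If $\Diamond_1a=\{\omega\}$, then $a$ has an element below $\omega$, so $\omega\in\Diamond_0a$.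
\item We need $\Diamond_0a\subseteq\Box_1\Diamond_0a$. Every $n<\omega$ lies in the right side. If $\omega\in\Diamond_0a$, pick $\beta\in a$ with $\beta<\omega$; then $\omega\setminus\Diamond_0a\subseteq\{0,\dots,\beta\}$ is finite, so $\omega\in\Box_1\Diamond_0a$.
\end{itemize}
So $J$ is valid in this algebra, while $\Diamond_1\top$ has value $\{\omega\}\ne\emptyset$.

\emph{Derivation of $\Box_1\bot$ with a converse of $\Box_1$.} Write $\vdash$ for membership in the extended logic and let $\rho=P_1\top$. The axiom $p\to\Box_1P_1p$ gives $\vdash\Box_1\rho$, hence $\vdash\Diamond_1\top\to\Diamond_1\rho$. The third axiom of $J$ gives $\vdash\Diamond_1\rho\to\Diamond_0\rho$, and the fourth gives $\vdash\Diamond_0\rho\to\Box_1\Diamond_0\rho$. So $\vdash\Diamond_1\top\to\Box_1\Diamond_0\rho$. Since $\neg\Diamond_1\top$ is equivalent to $\Box_1\bot$, also $\vdash\neg\Diamond_1\top\to\Box_1\Diamond_0\rho$, and therefore $\vdash\Box_1\Diamond_0\rho$. By monotonicity of $P_1$, $\ \vdash P_1\top\to P_1\Box_1\Diamond_0\rho$. The contrapositive of $\neg r\to H_1\Diamond_1\neg r$ is $P_1\Box_1r\to r$, and with $r=\Diamond_0\rho$ we get $\vdash\rho\to\Diamond_0\rho$, that is, $\vdash\Box_0\neg\rho\to\neg\rho$. Necessitation and L\"ob's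 axiom give $\vdash\Box_0\neg\rho$, hence $\vdash\neg\rho$ and $\vdash\Box_1\neg\rho$. Together with $\vdash\Box_1\rho$ this gives $\vdash\Box_1\bot$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{LTL}
\emph{Lattices of Tense Logics},
\texttt{https://eprints.illc.uva.nl/id/document/13165}.

\end{thebibliography}
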